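# The infinite random walk bridge on a hyperbolic group and the three-dimensional Bessel process

Take a random walk on a group, force it to be back at its starting point after a very long time $n$, and look only at the beginning of the resulting loop. As $n\to\infty$ this beginning has a limit law, the infinite bridge. How far from its starting point is the infinite bridge after $N$ steps? We first answer this on a regular tree, where everything can be computed. Then we ask what survives on a general hyperbolic group.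

## 1. The lazy walk on a regular tree

**Setting.** Let $\Gamma$ be a finitely generated group with word metric $d$ for a fixed finite generating set, and $|x|=d(e,x)$. Let $\mu$ be a finitely supported probability measure on $\Gamma$, and let $X_n=g_1\cdots g_n$, $X_0=e$, with $g_i$ i.i.d. of law $\mu$. The walk is symmetric if $\mu(g)=\mu(g^{-1})$ for all $g$. It is irreducible if the support of $\mu$ generates $\Gamma$ as a semigroup. It is aperiodic if $\mathbb P(X_n=X_0)>0$ for all large $n$. Write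
$$p_n(x,y)=\mathbb P(xX_n=y),\quad p=p_1,\quad \mathcal Pf(x)=\sum_g\mu(g)f(xg),\quad G_r(x,y)=\sum_{n\ge0}r^np_n(x,y).$$
Let $R$ be the radius of convergence of $\sum_n r^np_n(e,e)$ (the inverse spectral radius). Put $G=G_R$ and $G(x)=G(e,x)$. By left invariance and symmetry, $G_r(x,y)=G_r(y,x)$ and $G(x)=G(x,e)=G(x^{-1})$.

**Definition (bridges).** For large $n$ the bridge $B_n$ is $(X_0,\dots,X_n)$ conditioned on $X_n=X_0$. The infinite bridge $B_\infty$ is the limit in distribution: $(B_n(0),\dots,B_n(k))\to(B_\infty(0),\dots,B_\infty(k))$ for each fixed $k$. For real $t$, $B_\infty(nt)$ means $B_\infty(\lfloor nt\rfloor)$.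

Call $\Gamma$ non-elementary hyperbolic if it is Gromov-hyperbolic, infinite and not virtually cyclic. Free groups of rank at least $2$ are examples. We use the following theorem of S. Gouëzel, *Local limit theorem for symmetric random walks in Gromov-hyperbolic groups*, J. Amer. Math. Soc. 27 (2014), 893–928.

**Fact (F1)** (Theorem 1.1 there). If $\Gamma$ is non-elementary hyperbolic and $\mu$ is symmetric, aperiodic, irreducible and finitely supported, then $p_n(x,y)\sim C(x,y)R^{-n}n^{-3/2}$ with $C(x,y)>0$.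

So the limit
$$h(x)=\lim_n\frac{p_n(x,e)}{p_n(e,e)}=\frac{C(x,e)}{C(e,e)}>0\tag{1.1}$$
exists, and $h(e)=1$. Divide $p_{n+1}(x,e)=\sum_g\mu(g)p_n(xg,e)$ by $p_n(e,e)$ and use $p_{n+1}(e,e)/p_n(e,e)\to R^{-1}$. This gives
$$R\,\mathcal Ph=h.\tag{1.2}$$
With $x_0=e$,
$$\mathbb P(B_n(i)=x_i,\ i\le k)=\prod_{i=1}^kp(x_{i-1},x_i)\,\frac{p_{n-k}(x_k,e)}{p_n(e,e)}\longrightarrow R^k\prod_{i=1}^kp(x_{i-1},x_i)\,h(x_k).$$
Hence the infinite bridge $Y:=B_\infty$ exists and is the Markov chain started at $e$ with kernel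
$$q(x,y)=Rp(x,y)\frac{h(y)}{h(x)}.\tag{1.3}$$

**The tool.** The 3-dimensional Bessel process $|W_t|$ started at $0$ is the Euclidean norm of a 3-dimensional Brownian motion. Its square $Z$ solves $dZ=2\sqrt Z\,d\beta+3\,dt$.

**Theorem 1.1** (Ethier–Kurtz, *Markov Processes*, Theorem 7.4.1, in the scalar case needed here). Let $s>0$. For each $n$ let $V_n\ge0,\mathsf B_n,\mathsf A_n$ be processes with paths in $D[0,\infty)$, $\mathsf A_n$ nondecreasing, such that $M_n=V_n-\mathsf B_n$ and $M_n^2-\mathsf A_n$ are martingales for the filtration generated by $V_n,\mathsf B_n,\mathsf A_n$. Let $\tau=\tau_n^r=\inf\{t:V_n(t)\ge r\text{ or }V_n(t-)\ge r\}$. Assume $V_n(0)\to0$ and, for all $r,T>0$: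

- (J) the jumps of $V_n,\mathsf B_n,\mathsf A_n$ at times $\le T\wedge\tau$ are bounded by deterministic constants tending to $0$;
- (D) $\sup_{t\le T\wedge\tau}|\mathsf B_n(t)-3s^2t|\to0$ in probability;
- (Q) $\sup_{t\le T\wedge\tau}|\mathsf A_n(t)-\int_0^t4s^2V_n(v)\,dv|\to0$ in probability.

Then $V_n\Rightarrow s^2|W|^2$.

The theorem in the book has continuous coefficients (here $3s^2$ and $a(v)=4s^2v^+$) and requires a well-posed martingale problem. This holds here. The equation $dV=2s\sqrt{V^+}\,d\beta+3s^2dt$ has weak solutions, since the coefficients are continuous with linear growth. It has pathwise uniqueness by Yamada–Watanabe, since the square root is Hölder of exponent $1/2$. The solution from $0$ is $s^2|W|^2$, by the equation for $Z$.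

**Proposition 1.2.** Let $\Gamma$ be free of rank $k\ge2$, $b=2k-1$, $\mu(e)=\frac12$ and $\mu(g)=\frac1{2(b+1)}$ for each of the $b+1$ letters. Put $\rho=\frac{2\sqrt b}{b+1}$ and $s^2=\frac\rho{1+\rho}$. Then $|B_\infty(nt)|/\sqrt n\Rightarrow s|W_t|$.

**Step 1: $R$ and $G$.** We need the numerical value of $R$. Let $F=F_r$ be the generating function at $r$ of the first visit to a given neighbor. Decomposing by the first step, $F=\frac r2F+\frac r{2(b+1)}+\frac{rb}{2(b+1)}F^2$. With $z=r/(2-r)$ this is $bzF^2-(b+1)F+z=0$, so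
$$F=\frac{(b+1)-\sqrt{(b+1)^2-4bz^2}}{2bz},\qquad G_r(e,e)=\frac1{(1-\frac r2)(1-zF)},$$
the second formula coming from $G_r(e,e)=1+\frac r2G_r(e,e)+\frac r2FG_r(e,e)$. The square root vanishes at $z=1/\rho$, that is, at $r=2/(1+\rho)$. Up to there $zF\le\frac{b+1}{2b}<1$, so the formula for $G_r(e,e)$ is analytic on $[0,2/(1+\rho))$, finite at the right end, and has infinite derivative there. By Pringsheim's theorem $R=2/(1+\rho)$. At $r=R$ we get $F=\frac{(b+1)\rho}{2b}=b^{-1/2}$. To reach $x$ the walk must cross each of the $|x|$ edges of the path, so $G(x)=G(e)b^{-|x|/2}$.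

**Step 2: $h$.** Here $p_n(x,e)$ depends only on $|x|$, so $h$ is radial. Write $h(x)=b^{-|x|/2}\phi(|x|)$. Since $2/R-1=\rho$, (1.2) reads $\frac1{b+1}(bh(n+1)+h(n-1))=\rho h(n)$ for $n\ge1$. In terms of $\phi$ this is $\phi(n+1)+\phi(n-1)=2\phi(n)$. At $n=0$ it reads $h(1)=\rho$, so $\phi(1)=\rho\sqrt b=\frac{2b}{b+1}$. Hence
$$\phi(n)=1+cn,\qquad c=\frac{b-1}{b+1},\qquad \frac{h(x)}{G(x)}=\frac{\phi(|x|)}{G(e)}.\tag{1.4}$$

**Step 3: the moments of one step.** By (1.3), $|Y|$ is a Markov chain. From $n\ge1$ it goes to $n\pm1$ with probability $\frac{s^2}2\frac{\phi(n\pm1)}{\phi(n)}$ and stays with probability $R/2=1-s^2$. (Up: $R\frac b{2(b+1)}b^{-1/2}=\frac1{1+\rho}\cdot\frac{\sqrt b}{b+1}=\frac{s^2}2$; down: $R\frac1{2(b+1)}b^{1/2}=\frac{s^2}2$.) Let $\Phi_k=\phi(|Y_k|)$. Given $|Y_k|=n\ge1$,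
$$E[\Delta\Phi]=\frac{s^2}2c\,\frac{\phi(n+1)-\phi(n-1)}{\phi(n)}=\frac{c^2s^2}{\phi(n)},\qquad E[(\Delta\Phi)^2]=c^2s^2,$$
so, since $\Delta(\Phi^2)=2\Phi\Delta\Phi+(\Delta\Phi)^2$ with $\Delta\Phi$ bounded,
$$E[\Delta(\Phi^2)]=3c^2s^2,\qquad E[(\Delta(\Phi^2))^2]=4c^2s^2\phi(n)^2+O(\phi(n)).$$
This is where the $3$ comes from: twice the drift term plus the variance. Also $1/\phi(|Y|)$ has zero drift off $0$, because $\frac{s^2}2\frac1{\phi(n)}\cdot2+(1-s^2)\frac1{\phi(n)}=\frac1{\phi(n)}$. Stopping this bounded martingale at the hitting time of $0$ shows that from $n=1$ the chain hits $0$ with probability at most $1/\phi(1)<1$. So $Y$ visits $e$ only finitely often.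

**Step 4: the limit.** We apply Theorem 1.1 to $V_n(t)=\Phi_{\lfloor nt\rfloor}^2/n$, with $\mathsf B_n=\frac1n\sum_{k<\lfloor nt\rfloor}E[\Delta(\Phi_k^2)|Y_k]$ and $\mathsf A_n=\frac1{n^2}\sum_{k<\lfloor nt\rfloor}\mathrm{Var}(\Delta(\Phi_k^2)|Y_k)$, and with $cs$ for $s$. The martingale properties are clear (the variables are bounded for fixed $n,t$). If $k/n<\tau$ then $\Phi_k^2<rn$, so the jumps are $O_r(n^{-1/2})$, $O(n^{-1})$ and $O_r(n^{-1})$. We have $\mathsf B_n(t)=3c^2s^2t+O(1/n)(1+\#\{k:Y_k=e\})$. For $t\le T\wedge\tau$, $\mathsf A_n(t)=\frac1n\sum_{k<\lfloor nt\rfloor}4c^2s^2V_n(k/n)+O_{r,T}(n^{-1/2})$, which is $\int_0^t4c^2s^2V_n$ up to $O_{r,T}(n^{-1/2})$. So $V_n\Rightarrow c^2s^2|W|^2$, hence $\Phi_{\lfloor nt\rfloor}/\sqrt n\Rightarrow cs|W_t|$, and $\Phi_k=1+c|Y_k|$ gives the proposition. $\square$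

## 2. From trees to hyperbolic groups: the length has the wrong drift

The following was posed as a conjecture in the thesis "On The Range Of The Random Walk Bridge On The Regular" (title as printed). For Brownian motion there is a known parallel: for the infinite Brownian loop in the hyperbolic plane, the rescaled distance to the start converges to the 3-dimensional Bessel process.

**Theorem A.** Let $X_n$ be a symmetric, aperiodic, irreducible, finitely supported random walk on a non-elementary Gromov-hyperbolic group. There is $C>0$ with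
$$\frac{C\,d(B_\infty(nt),B_\infty(0))}{\sqrt n}\Rightarrow|W_t|\quad\text{in }D[0,\infty),$$
where $|W|$ is a 3-dimensional Bessel process started at $0$. Explicitly $C=c_u/\bar\sigma$, with $\bar\sigma$ from (8.3) and $c_u$ from Lemma 11.1.

**Theorem B.** Under the same hypotheses, let $\ell:\Gamma\to[0,\infty)$ satisfy $\ell(xy)\le\ell(x)+\ell(y)$ (for example $\ell(x)=d'(e,x)$ for a left-invariant metric $d'$). There are $c_\ell\ge0$ and a function $u>0$ on $\Gamma$, not depending on $\ell$, such that for every $T$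
$$\sup_{k\le nT}\frac{|\ell(B_\infty(k))-\frac{c_\ell}{c_u}u(B_\infty(k))|}{\sqrt n}\to0\ \text{ in probability},\qquad\frac{u(B_\infty(nt))}{\sqrt n}\Rightarrow\bar\sigma|W_t|.$$
Hence $\ell(B_\infty(nt))/\sqrt n\Rightarrow\frac{c_\ell\bar\sigma}{c_u}|W_t|$, jointly with the same $W$ for finitely many $\ell$. Here $c_\ell=\lim\ell(\gamma(n))/n$ along word-geodesic rays $\gamma$ from $e$ to $\nu$-a.e. boundary point, with $\nu$ the measure of Section 5. If $\ell(x)\ge a|x|-b$ with $a>0$, then $c_\ell\ge a>0$.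

Theorem A is the case $\ell=|\cdot|$, where $c_\ell=1$.

**The first attempt.** One would like to repeat Step 4 with the length $|Y_k|$ itself. What we need is $E[\Delta(|Y|^2)]$ nearly constant, so $E[\Delta|Y|]$ must be $O(1/|Y|)$. This fails even for a nearest-neighbor walk on the free group on $a_1,a_2$. Take $\mu(e)=\frac12$, $\mu(a_i^{\pm1})=p_i>0$, $p_1\ne p_2$. Let $F_s=F_{s^{-1}}$ be the generating function at $R$ of the first visit to the letter $s$; for a reduced word, $G(x)=G(e)\prod F_{x_i}$. We shall prove (Lemma 7.1 and (7.3)) that $u=h/G$ satisfies $u(xg)/u(x)=1+O(1/|x|)$ for $g\in\operatorname{supp}\mu$. Let $x$ end with the letter $s$. Then $G(xg)/G(x)=F_g$ for letters $g\ne s^{-1}$, and it equals $1/F_s$ for $g=s^{-1}$. Hence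
$$E[\Delta|Y|\,\big|\,Y=x]=\vartheta-R\mu(s)(F_s+F_s^{-1})+O(1/|x|),\qquad\vartheta=R\sum_{g\ne e}\mu(g)F_g .$$
The first-step equation $F_s=R\mu(s)+\frac R2F_s+R\sum_{g\ne e,s}\mu(g)F_gF_s$ says $R\mu(s)(F_s^{-1}-F_s)=1-\frac R2-\vartheta$, the same number for $s=a_1$ and $s=a_2$. If the leading drift vanished for both letters, $R\mu(s)(F_s^{-1}+F_s)=\vartheta$ would also be the same for both. Then so would $R\mu(s)F_s$ and $R\mu(s)F_s^{-1}$, and so would their product $R^2\mu(s)^2$, contradicting $p_1\ne p_2$. So for some letter $s$ the length has a drift bounded away from $0$ at all far points $x$ ending in $s$, and $E[\Delta(|Y|^2)]$ is of order $|x|$ there. The cancellation happens only after averaging over positions.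

**A coordinate with an exact drift.** In (1.4) the function that worked was $h/G$. Define in general
$$u(x)=\frac{h(x)}{G(x)},\qquad\pi_{x^{-1}}(g)=R\mu(g)\frac{G(xg)}{G(x)}.$$
Since $G=\delta_e+R\mathcal PG$, we have $\sum_g\pi_{x^{-1}}(g)=1$ for $x\ne e$. Dividing (1.2) by $G(x)$ gives $\sum_g\pi_{x^{-1}}(g)u(xg)=u(x)$, and $q(x,xg)=\pi_{x^{-1}}(g)u(xg)/u(x)$. So $\sum_g\pi_{x^{-1}}(g)(u(xg)-u(x))=0$ for $x\neq e$, and therefore
$$E[u(Y_{k+1})-u(Y_k)\,|\,Y_k=x]=\frac1{u(x)}\sum_g\pi_{x^{-1}}(g)\big(u(xg)-u(x)\big)^2\qquad(x\ne e).\tag{2.1}$$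
This has the same form as in the tree: drift equals variance divided by $u$. Three things remain.

1. Show that $u$ is Lipschitz and comparable to $|x|$ (Sections 4–7).
2. The variance in (2.1) depends on $x$, so it must be averaged along the chain. This needs an ergodic theorem, hence the uniqueness of a stationary law (Sections 8–10).
3. Return from $u$ to $|\cdot|$, since comparable is not proportional (Sections 11–13).

## 3. Hyperbolic geometry and Ancona inequalities

From now on the hypotheses of Theorem A hold. $C,c,\epsilon>0$ are constants independent of the points considered, which may change from line to line; $\asymp$ means equality up to such factors.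

The Gromov product is $(x|y)_e=\frac12(|x|+|y|-d(x,y))$ on $\Gamma$; other base points are treated similarly. In a tree it is the length of the common initial part of $[e,x]$ and $[e,y]$. Let $\overline\Gamma=\Gamma\cup\partial\Gamma$ be the Gromov compactification. It is compact and metrizable, $\Gamma$ is discrete and open in it, and $\Gamma$ acts by homeomorphisms. For the free group $\partial\Gamma$ is the set of infinite reduced words. Let $\mathcal D=\overline\Gamma^2\setminus\{(\xi,\xi):\xi\in\partial\Gamma\}$ and extend the product by $(z|\eta)_e=\liminf(x|y)_e$ over $\Gamma^2\ni(x,y)\to(z,\eta)$. This is lower semicontinuous, hence Borel. Products on $\Gamma$ are half-integers, so if $(x_j,y_j)\to(z,\eta)$ and $(z|\eta)_e<\infty$, then $(x_j|y_j)_e\ge(z|\eta)_e$ for large $j$. We use the following standard facts, for a suitable constant $\delta'$.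

- (H1) $(a|c)_e\ge\min((a|b)_e,(b|c)_e)-\delta'$ on $\overline\Gamma$. If $\Gamma^2\ni(x_j,y_j)\to(z,\eta)$ then $\limsup(x_j|y_j)_e\le(z|\eta)_e+\delta'$. For $\zeta\in\partial\Gamma$: $z_j\to\zeta$ iff $(z_j|\zeta)_e\to\infty$. The product of two distinct boundary points is finite.
- (H2) Geodesics between distinct points of $\overline\Gamma$ exist. For $(z,\eta)\in\mathcal D$ the point at distance $\lfloor(z|\eta)_e\rfloor$ from $e$ on $[e,z]$ is within $\delta'$ of $[e,\eta]$ and of $[z,\eta]$. The distance from $g$ to $[z,\eta]$ is $(z|\eta)_g+O(1)$. For $x,y\in\Gamma$, the distance from $y$ to the point at distance $\lfloor(x|y)_e\rfloor$ from $e$ on $[e,x]$ is $(e|x)_y+O(1)$.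
- (H3) Rays $\gamma,\gamma'$ from $e$ to the same boundary point satisfy $d(\gamma(n),\gamma'(n))\le\delta'$.
- (H4) $\Gamma$ fixes no point of $\partial\Gamma$.

From Section 2 of Gouëzel's paper we take two facts, uniform in $r\in[1,R]$.

- (F2a) $G_r(x,z)\le C\,G_r(x,y)G_r(y,z)$ for $y$ on a geodesic $[x,z]$.
- (F2b) For some $n_0,C,\epsilon$: if $d(x,y)+d(x',y')\ge d(x,x')+d(y,y')+2n$ with $n\ge n_0$, then
$$\left|\frac{G_r(x,y)/G_r(x',y)}{G_r(x,y')/G_r(x',y')}-1\right|\le Ce^{-\epsilon n}.$$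

In the tree of Section 1 these are equalities: $G_r(x,z)G_r(e)=G_r(x,y)G_r(y,z)$ in (F2a), and the ratio in (F2b) equals $1$, because the four paths share a segment.

Gouëzel's hypothesis in (F2b) is that in a tree approximating the four points, with distances correct up to a constant $c_0$, the pairs $\{x,x'\}$ and $\{y,y'\}$ are separated by a segment of length at least $n$. Our condition implies this up to a constant. Put $S_1=d(x,x')+d(y,y')$, $S_2=d(x,y)+d(x',y')$, $S_3=d(x,y')+d(x',y)$. By the four-point condition the two largest differ by at most $2\delta$. If $S_2\ge S_1+2n$ with $n>\delta$, then $S_1$ is not among the two largest up to that error, so $S_3\ge S_2-2\delta\ge S_1+2n-2\delta$. In the tree, $S^T_2,S^T_3\ge S_1^T+2n-2\delta-4c_0$. If this lower bound exceeds $S_1^T$, then $S_2^T=S_3^T$, and the pairs are separated by a segment of length $\frac12(S_2^T-S_1^T)\ge n-\delta-2c_0$. We enlarge $n_0$ so that $n_0>\delta'$ and $Ce^{-\epsilon n_0}\le\frac12$;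 then, with $2C$ for $C$, the bound also holds for the inverse of the ratio.

## 4. The Green function and the kernels $K$ and $N$

**Harnack and multiplicativity.** By (F1), $G(e)<\infty$. If $p_n(e,g)>0$ then $G_r(e,z)\ge p_n(e,g)G_r(g,z)$ for $r\in[1,R]$. So by irreducibility and left invariance
$$G_r(x,z)\le C_aG_r(x',z)\quad\text{if }d(x,x')\le a,\ r\in[1,R]\qquad\text{(Harnack)}.$$
By symmetry the same holds in the second variable. Chaining along generators, $G(x)\ge C^{-1-|x|}$. Since $G(x,y)/G(y,y)$ is the generating function at $R$ of the first visit to $y$,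
$$G(x,y)G(y,z)\le G(e)G(x,z).\tag{4.1}$$
Conversely, by (F2a) and Harnack, $G(x,z)\le C_aG(x,y)G(y,z)$ if $y$ is within $a$ of $[x,z]$.

**Exponential decay.** By Cauchy–Schwarz and symmetry, $p_{2n}(e,x)=\sum_yp_n(e,y)p_n(y,x)\le p_{2n}(e,e)$, so also $p_{2n+1}(e,x)\le p_{2n}(e,e)$. If $\operatorname{supp}\mu$ lies in the ball of radius $L$, then $G(x)\le\sum_{n\ge|x|/L}R^np_{2\lfloor n/2\rfloor}(e,e)$. This is the tail of a convergent series by (F1). So $b_k=\sup_{|x|=k}G(x)\to0$. By (F2a), $b_{k+l}\le Cb_kb_l$. Choosing $k_0$ with $Cb_{k_0}\le\frac12$ and iterating gives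
$$G(x)\le Ce^{-\epsilon|x|}.\tag{4.2}$$

**The kernel $K$.** Let $K_z^r(x)=G_r(x,z)/G_r(e,z)$ and $K=K^R$. By Harnack, $C_x^{-1}\le K^r_z(x)\le C_x$. For $z,z'\in\Gamma$, since $d(x,z)\ge|z|-|x|$,
$$d(x,z)+d(e,z')-d(x,e)-d(z,z')\ge2\big((z|z')_e-|x|\big).$$
So (F2b) for the pairs $\{x,e\}$, $\{z,z'\}$ gives, uniformly in $r\in[1,R]$,
$$|K^r_z(x)/K^r_{z'}(x)-1|\le C_xe^{-\epsilon(z|z')_e};\tag{4.3}$$
when $(z|z')_e-|x|<n_0$ this holds by Harnack. If $\Gamma\ni z_j\to\xi\in\partial\Gamma$ then $(z_j|z_k)_e\to\infty$, so $K_{z_j}(x)$ converges. Hence $z\mapsto K_z(x)$ extends continuously to $\overline\Gamma$. For $r=R$, (4.3) stays valid on $\overline\Gamma$: approximate both points from $\Gamma$, the products being eventually at least $(z|z')_e$.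

*Uniform convergence.* For each $x$ and $\varepsilon'>0$ there are a finite $Q\subset\Gamma$ and $r_0<R$ with $|K^r_z(x)-K_z(x)|\le\varepsilon'$ for $z\in\Gamma\setminus Q$, $r\in[r_0,R]$. To see this, let $\xi\in\partial\Gamma$, $l>0$. By (H1) there are $z'\in\Gamma$ (far out on a ray to $\xi$) and a neighborhood $V$ of $\xi$ with $(z|z')_e\ge l$ on $V$. For $z\in V\cap\Gamma$, (4.3) puts $K_z^r(x)$ within $C_xe^{-\epsilon l}$ of $K_{z'}^r(x)$, and $K_z(x)$ within $C_xe^{-\epsilon l}$ of $K_{z'}(x)$. Moreover $K^r_{z'}(x)\to K_{z'}(x)$ as $r\uparrow R$ by monotone convergence. Finitely many such $V$ cover $\partial\Gamma$, and the rest of $\overline\Gamma$ is a compact subset of the discrete set $\Gamma$, hence finite.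

*Cocycle.* From the definition on $\Gamma$ and by continuity on $\overline\Gamma$,
$$K_z(xy)=K_z(x)K_{x^{-1}z}(y),\qquad K_{xz}(x)K_z(x^{-1})=1.\tag{4.4}$$

**The kernel $N$.** Put $N(x,z)=\dfrac{G(x,z)}{G(x)G(z)}=\dfrac{K_z(x)}{G(x)}$, symmetric on $\Gamma^2$. For $z,\eta\in\Gamma$ let $w$ be at bounded distance from the point of (H2). Then $w$ is near $[e,z],[e,\eta],[z,\eta]$, so $G(z,\eta)\asymp G(z,w)G(w,\eta)$, $G(z)\asymp G(w)G(w,z)$, $G(\eta)\asymp G(w)G(w,\eta)$, and $N(z,\eta)\asymp G(w)^{-2}$.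

*$N$ extends continuously to $\mathcal D$.* We must show that $N(x_j,z_j)$ converges if $\Gamma^2\ni(x_j,z_j)\to(\zeta,\eta)\in\mathcal D$. If $\zeta\in\Gamma$, then $x_j=\zeta$ eventually and $N(x_j,z_j)=K_{z_j}(\zeta)/G(\zeta)$ converges; similarly if $\eta\in\Gamma$. Let $\zeta\ne\eta$ be in $\partial\Gamma$. Since $d(z,x)+d(e,x')-d(z,e)-d(x,x')=2((x|x')_e-(x|z)_e)$ and
$$\frac{N(x,z)}{N(x',z)}=\frac{G(z,x)/G(e,x)}{G(z,x')/G(e,x')},$$
(F2b) for $\{z,e\},\{x,x'\}$ gives $|N(x,z)/N(x',z)-1|\le Ce^{-\epsilon((x|x')_e-(x|z)_e)}$ if the exponent satisfies $(x|x')_e-(x|z)_e\ge n_0$. As $j,k\to\infty$, $(x_j|x_k)_e$ and $(z_j|z_k)_e$ tend to infinity while $(x_j|z_k)_e$ stays bounded. So $N(x_j,z_j)/N(x_k,z_j)\to1$ and $N(x_k,z_j)/N(x_k,z_k)\to1$. The sequence is bounded above and below (by $N\asymp G(w)^{-2}$ with $|w|$ bounded), so it converges.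

For boundary points, approximate them by points on rays from $e$. By (H1) the products change by $O(1)$. So for all $(z,\eta)\in\mathcal D$
$$N(z,\eta)\asymp G(w)^{-2}\tag{4.5}$$
if $w$ is at bounded distance from the point at distance $\lfloor(z|\eta)_e\rfloor$ from $e$ on a geodesic from $e$ to $z$. Consequently $N\ge c>0$ on $\mathcal D$, $N\le C_l$ on $\{(z|\eta)_e\le l\}$, and, by (4.2), $N(z,\eta)\le M$ forces $(z|\eta)_e\le c(M)$. Finally, on $\Gamma^2$ by direct computation and on $\mathcal D$ by continuity,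
$$N(g^{-1}z,g^{-1}\eta)=\frac{N(z,\eta)}{K_z(g)K_\eta(g)}.\tag{4.6}$$

**Example.** In the tree of Section 1, $K_z(x)=b^{-(d(x,z)-|z|)/2}$ and $N(x,z)=G(e)^{-1}b^{(x|z)_e}$.

## 5. A conformal measure and an integral formula for $h$

We now express $h$ through the boundary. The divergence at $r=R$ of $\sum_zG_r(e,z)^2$ is what produces the measure. Put
$$H(r)=\sum_zG_r(e,z)^2=\sum_n(n+1)r^np_n(e,e).$$
By (F1), $H(r)<\infty$ for $r<R$ and $H(r)\uparrow\infty$ as $r\uparrow R$. So $\sum_zG(z)^2=\infty$. Let $\nu_r=H(r)^{-1}\sum_zG_r(e,z)^2\delta_z$, and let $\nu$ be a weak limit on $\overline\Gamma$ along some $r_j\uparrow R$. Since $\nu_r(\{z\})\le G(z)^2/H(r)\to0$, $\nu$ is carried by $\partial\Gamma$. We have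
$$g_*\nu_r(\{z\})=H(r)^{-1}G_r(g,z)^2=K_z^r(g)^2\nu_r(\{z\}).$$
Integrate a continuous function and let $r=r_j\uparrow R$. Off a finite set, whose $\nu_r$-mass vanishes, $K_z^r(g)$ is uniformly close to the continuous function $K_z(g)$. So
$$\frac{d\,g_*\nu}{d\nu}(\xi)=K_\xi(g)^2\qquad(g\in\Gamma).\tag{5.1}$$

**Definition (conformal).** A probability on $\partial\Gamma$ is *conformal* if it satisfies (5.1).

**Example.** On the tree, the uniform measure on $\partial\Gamma$ gives mass $\frac1{(b+1)b^{n-1}}$ to the words with a given prefix $w$ of length $n\geq 1$. If $w$ is long, $g_*\nu$ gives the corresponding set mass $\frac1{(b+1)b^{d(g,w)-1}}$. The ratio is $b^{-(d(g,w)-|w|)}=K_w(g)^2$, so the uniform measure is conformal.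

Since $H(r)\to\infty$ and $p_n(x,e)/p_n(e,e)\to h(x)$, finitely many terms do not matter as $r\uparrow R$, and
$$h(x)=\lim_{r\uparrow R}\frac{\sum_n(n+1)r^np_n(x,e)}{H(r)}=\lim_{r\uparrow R}\frac{\sum_zG_r(x,z)G_r(z,e)}{H(r)}=\lim_j\int K^{r_j}_z(x)\,d\nu_{r_j}(z)=\int K_\xi(x)\,d\nu(\xi).\tag{5.2}$$
By symmetry of $\mu$, $p_n(x,e)=p_n(x^{-1},e)$, so $h(x)=h(x^{-1})$. For the chain $Y$ of (1.3), started at any $x$,
$$\sum_k\mathbb P_x(Y_k=y)=G(x,y)\frac{h(y)}{h(x)}<\infty,\tag{5.3}$$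
so $Y$ is transient.

## 6. Shadows

For $w\in\Gamma$ let $O_a(w)=\{\xi\in\partial\Gamma:(w|\xi)_e\ge|w|-a\}$. In the tree, $O_0(w)$ is the set of infinite words with prefix $w$, and its uniform measure is $\asymp b^{-|w|}\asymp G(w)^2$. The next lemma says that this holds in general.

**Lemma 6.1.** For a conformal probability $\lambda$ and all large $a$: $\lambda(O_a(w))\asymp G(w)^2$, with constants depending on $a,\lambda$ but not on $w$.

*Proof.* **Step 1: $\lambda$ does not concentrate in any direction.** We claim that there are $a_0,\delta_0>0$ with $\lambda\{\eta:(z|\eta)_e\le a_0\}\ge\delta_0$ for all $z\in\Gamma$. Otherwise there are $z_j$ with $\lambda\{(z_j|\eta)_e\le j\}\le1/j$. As $(z_j|\eta)_e\le|z_j|$, we have $|z_j|>j$ for $j\ge2$, and along a subsequence $z_j\to\zeta\in\partial\Gamma$. For $\eta\ne\zeta$, $(z_j|\eta)_e$ is bounded in $j$ by (H1). So by Fatou $\lambda(\partial\Gamma\setminus\{\zeta\})=0$ and $\lambda=\delta_\zeta$. By (5.1), $\delta_{g\zeta}=g_*\lambda$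 is equivalent to $\delta_\zeta$, so $\Gamma$ fixes $\zeta$, contradicting (H4).

**Step 2: pull the shadow back by $w$.** For $y\in\Gamma$, $(w|wy)_e+(w^{-1}|y)_e=|w|$, by writing out the definitions. Letting $y\to\eta\in\partial\Gamma$, $(w|w\eta)_e+(w^{-1}|\eta)_e=|w|+O(1)$. By (5.1) with $g=w^{-1}$,
$$\lambda(O_a(w))=\int1[w\eta\in O_a(w)]\,K_\eta(w^{-1})^2\,d\lambda(\eta).$$
The indicator lies between those of $\{(w^{-1}|\eta)_e\le a\mp O(1)\}$. On these sets $K_\eta(w^{-1})=G(w)N(w^{-1},\eta)\asymp G(w)$ by Section 4. For $a$ large, Step 1 with $z=w^{-1}$ bounds the smaller set from below by $\delta_0$. $\square$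

Fix $a$ large for $\nu$ and write $O(w)=O_a(w)$. If $\gamma$ is a ray from $e$ to $\xi$, then $(\gamma(k)|\gamma(n))_e=k$ for $n\ge k$, so $(\gamma(k)|\xi)_e\ge k-\delta'$ and $\xi\in O(\gamma(k))$. If $|w|=k$ and $\xi\in O(w)$, then by (H1) $(w|\gamma(k))_e\ge k-C$, so $d(w,\gamma(k))\le C$. Hence $\{O(w)\}_{|w|=k}$ covers $\partial\Gamma$ with multiplicity $\le C$; the same holds for $O_{a'}$, $a'\ge a$. Three consequences follow.

First, summing Lemma 6.1,
$$\sum_{|x|=k}G(x)^2\le C\quad\text{for all }k.\tag{6.1}$$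
Also $\nu$ has no atoms, since $\nu\{\xi\}\le\nu(O(\gamma(k)))\le CG(\gamma(k))^2\to0$. It has full support: points $\eta\in O(\gamma(k))$ satisfy $(\eta|\xi)_e\ge k-C$, so these sets of positive measure shrink to $\xi$.

Second, for $z\in\overline\Gamma$ and $l\ge0$,
$$\int_{\{l\le(z|\eta)_e<l+1\}}N(z,\eta)\,d\nu(\eta)\le C,\qquad\int_{\{(z|\eta)_e\ge l\}}N(z,\eta)e^{-\epsilon(z|\eta)_e}d\nu(\eta)\le Ce^{-\epsilon l}.\tag{6.2}$$
To see this, suppose the first set is nonempty and let $w$ be the point at distance $\lfloor l\rfloor$ on $[e,z]$. By (H1), $(w|\eta)_e\ge\lfloor l\rfloor-C$ on the set, so it lies in $O_{a'}(w)$ with $a'$ fixed and has measure $\le CG(w)^2$. There $N(z,\eta)\asymp G(w)^{-2}$ by (4.5) and Harnack. The second bound follows by summing the first over $l,l+1,\dots$ (if $z\in\partial\Gamma$ the point $\eta=z$ is $\nu$-null).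

**Lemma 6.2.** If $A\subset\partial\Gamma$ is Borel, $\Gamma$-invariant and $\nu(A)>0$, then $\nu(A)=1$. Moreover $\nu$ is the only conformal probability.

*Proof.* Let $\lambda$ be conformal and $a$ large for both $\lambda$ and $\nu$, so $\lambda(O_a(w))\asymp\nu(O_a(w))$. Let $A$ be compact and $V\supset A$ open in $\partial\Gamma$. Two points of $O_a(w)$, $|w|=k$, have product $\ge k-C$. So for $k$ large the shadows meeting $A$ lie in $V$; otherwise there are $\xi_k\in A$, $\eta_k\notin V$ with $(\xi_k|\eta_k)_e\to\infty$, and a limit point $\xi\in A$ of $\xi_k$ would be a limit of points $\eta_k\notin V$. Summing over the shadows meeting $A$, $\lambda(A)\le\sum\lambda(O_a(w))\le C\sum\nu(O_a(w))\le C'\nu(V)$. By regularity $\lambda\le C'\nu$, and symmetrically $\nu\le C'\lambda$.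

If $A$ is invariant with $\nu(A)>0$, then $\lambda=\nu|_A/\nu(A)$ is conformal, and $\nu\le C'\lambda$ gives $\nu(A^c)=0$. For a general conformal $\lambda$ let $f=d\lambda/d\nu$. Comparing $g_*\lambda=K_\cdot(g)^2f\nu$ with $g_*(f\nu)=(f\circ g^{-1})K_\cdot(g)^2\nu$ gives $f\circ g^{-1}=f$ $\nu$-a.e. Each level set $\{f>t\}$ agrees, up to a null set, with the invariant set $\bigcap_gg\{f>t\}$ ($\Gamma$ is countable and $\nu$ quasi-invariant). So $f$ is a.e. constant and $\lambda=\nu$. $\square$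

## 7. The ratio $u=h/G$

By (5.2),
$$u(x)=\frac{h(x)}{G(x)}=\int N(x,\xi)\,d\nu(\xi),\qquad u(x)=u(x^{-1}).\tag{7.1}$$

**Example.** On the tree with $|x|=n\ge1$, the sets $\{(x|\xi)_e=l\}$ have uniform measure $\frac b{b+1}$ for $l=0$, $\frac{b-1}{(b+1)b^l}$ for $1\le l<n$, and $\frac1{(b+1)b^{n-1}}$ for $l=n$. With $N=G(e)^{-1}b^l$ this gives $G(e)u(x)=\frac b{b+1}+(n-1)\frac{b-1}{b+1}+\frac b{b+1}=1+cn$, in accordance with (1.4). Each scale $l$ contributes a constant.

**Lemma 7.1.** $c(1+|x|)\le u(x)\le C(1+|x|)$.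

*Proof.* Upper bound: $(x|\eta)_e\le|x|$; sum (6.2) over $l=0,\dots,|x|$. For the lower bound we show that each block of scales of a fixed length $B$ contributes a constant. Let $w_l\in[e,x]$, $|w_l|=l$. For a constant $c_2$, (H1) gives $\{(x|\eta)_e\ge l\}\supset O(w_{l+c_2})$, so this set has measure $\ge cG(w_l)^2$ by Lemma 6.1 and Harnack. On the other hand $\{(x|\eta)_e\ge l+B\}$ lies in $O_{a'}(w_{l+B})$, so by (F2a) and (4.2) its measure is at most $CG(w_{l+B})^2\le C'e^{-2\epsilon B}G(w_l)^2$, with $C'$ independent of $B$. Fix $B$ large. Then $\{l\le(x|\eta)_e<l+B\}$ has measure $\ge c'G(w_l)^2$. On it $N(x,\eta)\ge cG(w_j)^{-2}$ with $j=\lfloor(x|\eta)_e\rfloor\ge l$, and $G(w_j)\le CG(w_l)G(w_l,w_j)\le C G(w_l)$. So the contribution is at least a constant for each of the disjoint blocks with $l+B+c_2\le|x|$. Finally $u\ge c$ since $N\ge c$. $\square$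

**Increments.** This computation writes $u(xg)-u(x)$ as an integral that sees only $x^{-1}$. By (4.4) with $z=e$, $G(xg)/G(x)=K_{x^{-1}}(g)$, and $K_\xi(xg)=K_\xi(x)K_{x^{-1}\xi}(g)$. So
$$u(xg)-u(x)=\int\frac{K_\xi(x)}{G(x)}\Big[\frac{K_{x^{-1}\xi}(g)}{K_{x^{-1}}(g)}-1\Big]d\nu(\xi).$$
Substitute $\xi=x\eta$. By (5.1), $d\nu(x\eta)=K_\eta(x^{-1})^2d\nu(\eta)$. By (4.4), $K_{x\eta}(x)=K_\eta(x^{-1})^{-1}$. And $K_\eta(x^{-1})/G(x)=N(x^{-1},\eta)$. Hence
$$u(xg)-u(x)=D(x^{-1},g),\qquad D(z,g)=\int N(z,\eta)\Big[\frac{K_\eta(g)}{K_z(g)}-1\Big]d\nu(\eta).\tag{7.2}$$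
The formula defines $D(z,g)$ for all $z\in\overline\Gamma$, because $\nu$ has no atoms. By (4.3) the integrand is at most $C_gN(z,\eta)e^{-\epsilon(z|\eta)_e}$ in absolute value, so by (6.2)
$$|D(z,g)|\le C_g\quad(z\in\overline\Gamma).\tag{7.3}$$
In particular $u$ is Lipschitz under right multiplication by generators, and, since $u(x)=u(x^{-1})$, under left multiplication too. On the tree, for a letter $g$ and $z\in\Gamma\setminus\{e\}$ or $z\in\partial\Gamma$, $D(z,g)=-c/G(e)$ if $z$ begins with $g$, and $+c/G(e)$ otherwise.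

**Lemma 7.2.** $D(\cdot,g)$ is continuous on $\overline\Gamma$.

*Proof.* Only boundary points matter. Let $\overline\Gamma\ni z_j\to\zeta\in\partial\Gamma$ and $l>0$. For $j$ large, $(z_j|\zeta)_e$ is so large that by (H1)
$$\{(z_j|\eta)_e>l\}\subset\{(\zeta|\eta)_e\ge l-\delta'\},\qquad\{(z_j|\eta)_e\le l\}\subset\{(\zeta|\eta)_e\le l+\delta'\}.$$
By (6.2) the parts over $\{(z_j|\eta)_e>l\}$ of the integrals for $z_j$ and for $\zeta$ are $O(e^{-\epsilon l})$. On the complementary set both integrands are bounded by $C_l$, and their difference tends to $0$ for each $\eta\ne\zeta$, by continuity of $N$ on $\mathcal D$ and of $K$. Apply dominated convergence, then let $l\to\infty$. $\square$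

**Lemma 7.3 (quasi-additivity).** If $|xy|=|x|+|y|$ then $|u(xy)-u(x)-u(y)|\le C$.

*Proof.* By (7.2), $u(xy)-u(x)=\int f\,d\nu$ with
$$f(\eta)=N(x^{-1},\eta)\Big[\frac{K_\eta(y)}{K_{x^{-1}}(y)}-1\Big]=\rho(\eta)N(y,\eta)-N(x^{-1},\eta),\qquad\rho(\eta)=\frac{K_\eta(x^{-1})}{G(x^{-1},y)/G(e,y)}.$$
(For $\eta\in\Gamma$ both forms of the first term equal $\frac{G(x^{-1},\eta)G(y,\eta)}{G(\eta)^2G(x^{-1},y)}$; let $\eta$ tend to the boundary.) The points $x^{-1},e,y$ lie in this order on a geodesic: $d(x^{-1},y)=|x|+|y|$. For $\eta\in\Gamma$ this gives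
$$d(x^{-1},y)+d(e,\eta)-d(x^{-1},e)-d(\eta,y)=2(y|\eta)_e,\qquad d(y,x^{-1})+d(e,\eta)-d(y,e)-d(\eta,x^{-1})=2(x^{-1}|\eta)_e .$$
Apply (F2b), for the inverse of the ratio, to points of $\Gamma$ converging to $\eta$:

(i) $|\rho-1|\le Ce^{-\epsilon(y|\eta)_e}$ if $(y|\eta)_e\ge n_0$;

(ii) $\big|\frac{K_\eta(y)}{K_{x^{-1}}(y)}-1\big|\le Ce^{-\epsilon(x^{-1}|\eta)_e}$ if $(x^{-1}|\eta)_e\ge n_0$.

On $\{(y|\eta)_e\ge n_0\}$: as $(x^{-1}|y)_e=0$ and $n_0>\delta'$, (H1) forces $(x^{-1}|\eta)_e\le\delta'$, so $N(x^{-1},\eta)\le C$. By (i), $|f-N(y,\eta)|\le Ce^{-\epsilon(y|\eta)_e}N(y,\eta)+C$, with integral $O(1)$ by (6.2).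

On $\{(y|\eta)_e<n_0\}$: $N(y,\eta)\le C$, so it suffices that $\int|f|\,d\nu=O(1)$ over this set. Where $(x^{-1}|\eta)_e\ge n_0$, use (ii) and (6.2). Elsewhere $N(x^{-1},\eta)\le C$ and $K_\eta(y)/K_{x^{-1}}(y)=N(y,\eta)/N(y,x^{-1})\le C$, so $f$ is bounded.

Altogether $u(xy)-u(x)=\int N(y,\eta)\,d\nu+O(1)=u(y)+O(1)$. $\square$

## 8. The chain seen from the endpoint

Let $\pi_z(g)=R\mu(g)K_z(g)$ for $z\in\overline\Gamma$. For $z=x^{-1}\in\Gamma$ this is the $\pi$ of Section 2, and it is continuous in $z$. From $R\sum_g\mu(g)G(g,z)=G(e,z)-\delta_e(z)$ and continuity, $\sum_g\pi_z(g)=1$ for $z\in\overline\Gamma\setminus\{e\}$. As in Section 2,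
$$\sum_g\pi_z(g)D(z,g)=0\quad(z\in\Gamma\setminus\{e\}),\qquad q(x,xg)=\pi_{x^{-1}}(g)\Big(1+\frac{D(x^{-1},g)}{u(x)}\Big).\tag{8.1}$$
Put $\sigma^2(z)=\sum_g\pi_z(g)D(z,g)^2$, continuous on $\overline\Gamma$, and $U_k=u(Y_k)$. Given $Y_k=x$, the step $\Delta U=D(x^{-1},g)$ is bounded, $E[\Delta U]=\sigma^2(x^{-1})/u(x)$ for $x\ne e$ by (2.1), and $E[(\Delta U)^2]=\sigma^2(x^{-1})+O(1/u(x))$ by (8.1). From $\Delta(U^2)=2u\Delta U+(\Delta U)^2$,
$$E[\Delta(U^2)|x]=3\sigma^2(x^{-1})+O\Big(\frac1{u(x)}\Big),\qquad E[(\Delta(U^2))^2|x]=4u(x)^2\sigma^2(x^{-1})+O(1+u(x));\tag{8.2}$$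
at the single point $x=e$ these hold trivially with a suitable constant. The number $3$ is back, but multiplied by $\sigma^2(Y_k^{-1})$. Let
$$\bar\sigma^2=\int\sigma^2\,d\nu,\qquad\bar\sigma\ge0.\tag{8.3}$$

**$\bar\sigma>0$.** Otherwise $\sigma^2=0$ on $\operatorname{supp}\nu=\partial\Gamma$, so $D(\zeta,g)=0$ for $\zeta\in\partial\Gamma$, $g\in\operatorname{supp}\mu$. By Lemma 7.2 and compactness, $u(xg)-u(x)=D(x^{-1},g)\to0$ as $|x|\to\infty$ for $g\in\operatorname{supp}\mu$. Each generator is a product of boundedly many elements of $\operatorname{supp}\mu$, so $u(xs)-u(x)\to0$ for every generator $s$. Summing along geodesics, $u(x)=o(|x|)$, contradicting Lemma 7.1.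

**A Feller chain.** The element $Y_k^{-1}$ is the position of the origin seen from $Y_k$. It moves $z\mapsto g^{-1}z$ with probability $q(z^{-1},z^{-1}g)$. On $\partial\Gamma$ define
$$Pf(\zeta)=\sum_g\pi_\zeta(g)f(g^{-1}\zeta).$$
By (8.1), (7.3) and $u\to\infty$, $q(z^{-1},z^{-1}g)\to\pi_\zeta(g)$ as $\Gamma\ni z\to\zeta$. So the two kernels together form a Feller kernel $\widetilde P$ on the compact space $\overline\Gamma$. A $\widetilde P$-stationary probability $m$ gives no mass to $\Gamma$: since $\partial\Gamma$ is absorbing, for $y\in\Gamma$ and every $k$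
$$m(\{y\})=\int_\Gamma\mathbb P_{z^{-1}}(Y_k=y^{-1})\,dm(z)\to0\quad(k\to\infty)$$
by (5.3) and dominated convergence. So $m$ is $P$-stationary on $\partial\Gamma$.

**Example.** On the tree, $\pi_\zeta(g)$ is $\frac{s^2}2$ for the first letter of $\zeta$ (which is then erased), $\frac{s^2}{2b}$ for each other letter $g$ (then $g^{-1}$ is put in front), and $1-s^2$ for staying. The uniform measure is stationary. Erasing gives a word with prefix $w$, $|w|=k\ge1$, from $b$ sets of mass $\frac1{(b+1)b^k}$. Putting a uniformly chosen admissible letter in front gives it with probability $\frac1b\cdot\frac1{(b+1)b^{k-2}}$ if $k\ge2$ and $\frac b{b+1}\cdot\frac1b$ if $k=1$. In all cases this is $\frac1{(b+1)b^{k-1}}$.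

## 9. The conformal measure is the only stationary law

Stationarity is one equation and conformality is one for every $g$, so uniqueness is not obvious. We use that a stationary law gives rise to $R$-harmonic functions. A function $f\ge0$ on $\Gamma$ is *$R$-harmonic* if $R\mathcal Pf=f$; (1.2) says that $h$ is one. Letting $z\to\zeta$ in $R\sum_g\mu(g)K_z(xg)=K_z(x)-\delta_z(x)/G(e,z)$ shows that $K_\zeta$ is $R$-harmonic for $\zeta\in\partial\Gamma$.

**Lemma 9.1.** For every $R$-harmonic $f\ge0$ with $f(e)=1$ there is exactly one probability $\theta_f$ on $\partial\Gamma$ with $f=\int K_\zeta\,d\theta_f(\zeta)$. For the pointwise topology on the set of such $f$, $f\mapsto\theta_f$ is continuous.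

*Proof.* **Existence.** We approximate $f$ by Green potentials. For finite $B\ni e$ let $F_B(x,y)=\sum_nR^n\mathbb P_x(X\text{ first enters }B\text{ at time }n\text{, at }y)$ and $f^B(x)=\sum_{y\in B}F_B(x,y)f(y)$. Then $f^B=f$ on $B$. As $R^nf(X_n)$ is a nonnegative martingale, optional stopping and Fatou give $f^B\le f$. Off $B$, $R\mathcal Pf^B=f^B$; on $B$, $R\mathcal Pf^B\le R\mathcal Pf=f=f^B$. So $\rho=f^B-R\mathcal Pf^B\ge0$ is supported in $B$. As $f^B\le C_B\sum_{y\in B}G(\cdot,y)$ and $R^k\mathcal P^kG(\cdot,y)=\sum_{n\ge k}R^np_n(\cdot,y)\to0$, we get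
$$f^B=\sum_kR^k\mathcal P^k\rho=\sum_{y\in B}G(\cdot,y)\rho(y)=\int K_z\,d\theta_B(z),\qquad\theta_B=\sum_yG(e,y)\rho(y)\delta_y,$$
and $\theta_B$ has mass $f^B(e)=1$. Let $B\uparrow\Gamma$ and take a weak limit $\theta$ on $\overline\Gamma$. Since $K_\cdot(x)$ is continuous, $f(x)=\int_{\overline\Gamma}K_z(x)\,d\theta(z)$. Applying $I-R\mathcal P$ (a finite sum at each point), $0=(f-R\mathcal Pf)(y)=\theta(\{y\})/G(e,y)$ for $y\in\Gamma$, so $\theta$ is carried by $\partial\Gamma$.

**Uniqueness.** We recover $\theta$ as a hitting law. Let $\mathbb P^f$ be the law of the sequence $(Z_k)$ with $\mathbb P^f(Z_0=e,\,Z_i=x_i,\,1\le i\le k)=R^k\prod p(x_{i-1},x_i)f(x_k)$, consistent by harmonicity. If $f=\int K_\zeta\,d\theta$ then $\mathbb P^f=\int\mathbb P^{K_\zeta}d\theta(\zeta)$. Under $\mathbb P^{K_\zeta}$, $G(Z_n)/K_\zeta(Z_n)$ is a nonnegative supermartingale, because $R\mathcal PG\le G$. Its expectation is $\sum_xR^np_n(e,x)G(x,e)=\sum_{m\ge n}R^mp_m(e,e)\to0$.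 So it tends to $0$ a.s. As $G(y)/K_\zeta(y)=1/N(y,\zeta)$ and $N(y,\zeta)\le C_l$ if $(y|\zeta)_e\le l$, we get $(Z_n|\zeta)_e\to\infty$, that is, $Z_n\to\zeta$ a.s. Hence $\theta(A)=\mathbb P^f(\lim Z_n\in A)$ for Borel $A\subset\partial\Gamma$.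

**Continuity.** $\theta\mapsto\int K_\zeta\,d\theta$ is a continuous bijection from the compact space of probabilities on $\partial\Gamma$ onto the Hausdorff space of normalized $f$, so its inverse is continuous. $\square$

**Proposition 9.2.** $\nu$ is the unique $P$-stationary probability on $\partial\Gamma$, hence the unique stationary law of $\widetilde P$ on $\overline\Gamma$. Consequently $\frac1n\sum_{k<n}f(Y_k^{-1})\to\int f\,d\nu$ a.s. for $f\in C(\overline\Gamma)$.

*Proof.* A stationary $\lambda$ on $\partial\Gamma$ exists by compactness. Let $\lambda$ be any such law. We show that it is conformal; Lemma 6.2 then gives $\lambda=\nu$.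

**Step 1: from $\lambda$ to a family of densities.** We turn stationarity into an $R$-harmonic equation. Define $m_x=K_\cdot(x)^{-1}x_*\lambda$; by (4.4) this means $\int f\,dm_x=\int f(x\xi)K_\xi(x^{-1})\,d\lambda(\xi)$. So $\int f(g^{-1}\xi)K_\xi(g)\,d\lambda(\xi)=\int f\,dm_{g^{-1}}$, and stationarity with symmetry of $\mu$ reads $m_e=R\sum_g\mu(g)m_g$. By (4.4), $K_\xi(x^{-1}g^{-1})=K_\xi(x^{-1})K_{x\xi}(g^{-1})$, which gives $m_{gx}=K_\cdot(g)^{-1}g_*m_x$. Applying $K_\cdot(x)^{-1}x_*$ to the equation for $m_e$, we get $m_x=R\sum_g\mu(g)m_{xg}$ for all $x$. Iterating, $m_e\ge R^np_n(e,x)m_x$, so $m_x=\phi_x\lambda$ with Borel $\phi_x$, $\phi_e=1$. From $g_*\lambda=K_\cdot(g)\phi_g\lambda$, every $g$ maps $\lambda$-null sets to $\lambda$-null sets, and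
$$\phi_{gx}\lambda=K_\cdot(g)^{-1}g_*(\phi_x\lambda)=(\phi_x\circ g^{-1})m_g,\quad\text{i.e.}\quad\phi_{gx}(\xi)=\phi_g(\xi)\phi_x(g^{-1}\xi)\ \ \lambda\text{-a.e.}$$
With $x=g^{-1}$ we get $\phi_g>0$ a.e. As $\Gamma$ is countable, intersecting translates gives a $\Gamma$-invariant Borel set of full $\lambda$-measure on which $\phi_e=1$, $\phi_x>0$, the displayed relation and $\phi_x=R\sum_g\mu(g)\phi_{xg}$ hold for all $g,x$.

**Step 2: represent the densities.** For $\xi$ in this set, $x\mapsto\phi_x(\xi)$ is $R$-harmonic. By Lemma 9.1 there is a unique $\theta_\xi$, Borel in $\xi$, with $\phi_x(\xi)=\int K_\zeta(x)\,d\theta_\xi(\zeta)$. If we show $\theta_\xi=\delta_\xi$, we are done. From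
$$\phi_x(g^{-1}\xi)=\frac{\phi_{gx}(\xi)}{\phi_g(\xi)}=\phi_g(\xi)^{-1}\int K_\zeta(g)K_{g^{-1}\zeta}(x)\,d\theta_\xi(\zeta)$$
and uniqueness, $\theta_{g^{-1}\xi}=\phi_g(\xi)^{-1}(g^{-1})_*(K_\cdot(g)\theta_\xi)$.

**Step 3: an invariant measure on pairs.** Put $\Theta(d\zeta,d\xi)=\theta_\xi(d\zeta)\lambda(d\xi)$. Using $g_*\lambda=K_\cdot(g)\phi_g\lambda$ and then Step 2,
$$\int F\,dg_*\Theta=\iint F(g\zeta,\xi)\,\theta_{g^{-1}\xi}(d\zeta)\,K_\xi(g)\phi_g(\xi)\lambda(d\xi)=\iint F(\zeta,\xi)K_\zeta(g)K_\xi(g)\,\theta_\xi(d\zeta)\lambda(d\xi).$$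
So $g_*\Theta=K_\zeta(g)K_\xi(g)\Theta$, and by (4.6) $J=N\cdot\Theta|_{\{\zeta\ne\xi\}}$ is a $\sigma$-finite $\Gamma$-invariant measure.

**Step 4: $J=0$.** We play the finite mass of $\Theta$ against $\sum G^2=\infty$. Let $E_M=\{\zeta\ne\xi:N(\zeta,\xi)\le M\}$. If $(\zeta,\xi)\in gE_M$ then $(g^{-1}\zeta|g^{-1}\xi)_e\le c(M)$ by Section 4, so by (H2) $g$ is within $C$ of a bi-infinite geodesic $\gamma$ from $\zeta$ to $\xi$. Conversely, for $M$ large (fixed from now on), $(\zeta,\xi)\in gE_M$ for every $g$ on $\gamma$, so $\bigcup_ggE_M=\{\zeta\ne\xi\}$.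

Parametrize $\gamma$ so that $w=\gamma(0)$ is a point of $\gamma$ closest to $e$. The distance from $e$ to the part of $\gamma$ between $w$ and $\gamma(i)$ is $|w|$, so $(w|\gamma(i))_e\ge|w|-C$ by (H2). Then $(e|\gamma(i))_w=|w|-(w|\gamma(i))_e\le C$, so $w$ is within $C$ of $[e,\gamma(i)]$. For $g$ within $C$ of $\gamma(i)$,
$$G(g)\le CG(\gamma(i))\le C'G(w)G(w,\gamma(i))\le C''G(w)e^{-\epsilon|i|}.$$
Letting $\gamma(i)\to\zeta$, $w$ is at bounded distance from a ray from $e$ to $\zeta$. Since $|w|=(\zeta|\xi)_e+O(1)$, it is at bounded distance from the point at distance $\lfloor(\zeta|\xi)_e\rfloor$ on that ray. By (4.5),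
$$\sum_gG(g)^21_{gE_M}(\zeta,\xi)\le CG(w)^2\le C'N(\zeta,\xi)^{-1}.$$
Integrating against $J$ and using its invariance,
$$\infty>\Theta(\{\zeta\ne\xi\})=\int N^{-1}dJ\ge c\sum_gG(g)^2J(gE_M)=c\,J(E_M)\sum_gG(g)^2 .$$
Since $\sum_gG(g)^2=\infty$, $J(E_M)=0$, hence $J(gE_M)=0$ for all $g$ and $J=0$.

**Step 5: conclusion.** So $\Theta$ is carried by the diagonal: $\theta_\xi=\delta_\xi$ and $\phi_g(\xi)=K_\xi(g)$ for $\lambda$-a.e. $\xi$. Then $g_*\lambda=K_\cdot(g)\phi_g\lambda=K_\cdot(g)^2\lambda$, so $\lambda$ is conformal and $\lambda=\nu$. By Section 8, $\nu$ is also the unique stationary law on $\overline\Gamma$.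

**Step 6: law of large numbers.** For $f\in C(\overline\Gamma)$, $f(Y_{k+1}^{-1})-\widetilde Pf(Y_k^{-1})$ are bounded martingale differences, so their averages tend to $0$ a.s. Using a countable dense set of $f$, a.s. every weak limit point of $\frac1n\sum_{k<n}\delta_{Y_k^{-1}}$ is $\widetilde P$-stationary, hence equals $\nu$. $\square$

## 10. The Bessel limit for $u(Y_k)$

We show
$$\frac{u(Y_{\lfloor nt\rfloor})}{\sqrt n}\Rightarrow\bar\sigma|W_t|\tag{10.1}$$
by applying Theorem 1.1 with $s=\bar\sigma$ to $V_n(t)=U_{\lfloor nt\rfloor}^2/n$. Let $\sigma_k^2=\sigma^2(Y_k^{-1})$ and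
$$\mathsf B_n(t)=\frac1n\sum_{k<\lfloor nt\rfloor}E[\Delta(U_k^2)|Y_k],\qquad\mathsf A_n(t)=\frac1{n^2}\sum_{k<\lfloor nt\rfloor}\mathrm{Var}(\Delta(U_k^2)|Y_k).$$
For fixed $n,t$ all variables are bounded. So $M_n=V_n-\mathsf B_n$ and $M_n^2-\mathsf A_n$ are martingales for the filtration of $Y$, hence for the smaller one generated by $V_n,\mathsf B_n,\mathsf A_n$. Also $\mathsf A_n$ is nondecreasing, and $V_n(0)=u(e)^2/n\to0$. If $k/n<\tau$ then $V_n(k/n)<r$.

**Step 1: jumps.** At times $\le T\wedge\tau$ the jumps of $V_n,\mathsf B_n,\mathsf A_n$ are $O_r(n^{-1/2})$, $O(n^{-1})$, $O_r(n^{-1})$, by (8.2) and boundedness of $\Delta U$.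

**Step 2: drift.** By (8.2), $\mathsf B_n(t)=\frac1n\sum_{k<\lfloor nt\rfloor}(3\sigma_k^2+O(1/u(Y_k)))$. By transience and Lemma 7.1, $u(Y_k)\to\infty$ a.s. By Proposition 9.2, $\sum_{k<m}(\sigma_k^2-\bar\sigma^2)=o(m)$ a.s. So $\sup_{t\le T}|\mathsf B_n(t)-3\bar\sigma^2t|\to0$ a.s.

**Step 3: quadratic variation.** Here the averaging must be done against the slowly varying factor $V_n$, so we freeze $V_n$ on short blocks. By (8.2), for $t\le T\wedge\tau$, $\mathsf A_n(t)=\frac1n\sum_{k<\lfloor nt\rfloor}4V_n(k/n)\sigma_k^2+O_{r,T}(n^{-1/2})$. Let $\delta\le1$ and split $[0,T]$ into blocks $[s_i,s_i+\delta)$. Each summand of $\mathsf A_n$ before $\tau$ is $\le C_r/n$, so by Doob's inequality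
$$E\sup_{s_i\le t<s_i+\delta}|M_n(t\wedge\tau)-M_n(s_i\wedge\tau)|^2\le4E[\mathsf A_n((s_i+\delta)\wedge\tau)-\mathsf A_n(s_i\wedge\tau)]\le C_r(\delta+n^{-1}),$$
and the drift over the block is $\le C(\delta+n^{-1})$. So the expected oscillation of $V_n(\cdot\wedge\tau)$ on a block is $\le C_r(\sqrt\delta+\delta+n^{-1/2})$. Replace $V_n$ by $V_n(s_i)$ on each block, both in the sum and in $\int_0^t4\bar\sigma^2V_n(v)\,dv$. For $n\ge1/\delta$ this changes each of them, uniformly in $t\le T\wedge\tau$, by an amount of expectation $\le C_{r,T}(\sqrt\delta+n^{-1/2})$. After the replacement they differ by at most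
$$\sum_i4r\,\sup_t\Big|\frac1n\sum_{ns_i\le k<n(t\wedge(s_i+\delta))}(\sigma_k^2-\bar\sigma^2)\Big|+O_{r,T,\delta}(n^{-1}),$$
which tends to $0$ a.s. for fixed $\delta$ by Proposition 9.2. Let $n\to\infty$, then $\delta\to0$: condition (Q) holds.

So $V_n\Rightarrow\bar\sigma^2|W|^2$, and taking square roots gives (10.1). $\square$

## 11. Lengths along geodesic rays

To compare $\ell$ with $u$, let $\alpha=u$ or $\alpha=\ell$ as in Theorem B. In both cases $\alpha\ge0$, and $|\alpha(xs)-\alpha(x)|,|\alpha(sx)-\alpha(x)|\le C$ for generators $s$. (For $\ell$ use $\ell(x)\le\ell(xs)+\ell(s^{-1})$ and similar inequalities.) So $|\alpha(x)-\alpha(y)|\le Cd(x,y)$ and $|\alpha(gx)-\alpha(x)|\le C|g|$. Moreover $\alpha(xy)\le\alpha(x)+\alpha(y)+C$ if $|xy|=|x|+|y|$ (Lemma 7.3 for $u$).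

**Lemma 11.1.** There is a constant $c_\alpha$ such that for $\nu$-a.e. $\xi$ and every geodesic ray $\gamma$ from $e$ to $\xi$, $\alpha(\gamma(n))/n\to c_\alpha$.

*Proof.* **Step 1: invariance.** By (H3), convergence and the limit do not depend on $\gamma$. Let $\gamma'$ be a ray from $e$ to $g\xi$. We have $(g\gamma(n)|g\xi)_e\ge(g\gamma(n)|g\xi)_g-|g|\ge n-\delta'-|g|$ and $(\gamma'(n)|g\xi)_e\ge n-\delta'$. So $(g\gamma(n)|\gamma'(n))_e\ge n-C_g$ and $d(\gamma'(n),g\gamma(n))\le C_g'$. Hence $|\alpha(\gamma'(n))-\alpha(\gamma(n))|\le C_g''$. Thus the set $E$ of $\xi$ for which the limit exists, and the limit, are $\Gamma$-invariant.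

**Step 2: measurability.** Let $\mathcal R$ be the compact space of rays from $e$, with its continuous endpoint map and the continuous shift $(S\gamma)(i)=\gamma(1)^{-1}\gamma(i+1)$. Let $\gamma_\xi$ be the lexicographically first ray from $e$ to $\xi$; it exists by compactness. The set of $\xi$ admitting a ray with a given prefix is a continuous image of a compact set, hence closed, so $\xi\mapsto\gamma_\xi$ is Borel. So $E$ and the limit are Borel, and by Lemma 6.2 it suffices to show $\nu(E)>0$: then $\nu(E)=1$ and the invariant limit is a.e. constant.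

**Step 3: a shift-invariant measure with endpoint law $\le C\nu$.** Kingman's theorem needs an invariant measure. Let $M_0$ be the law of $\gamma_\xi$, $\xi\sim\nu$, and $M$ a weak limit point of $\frac1n\sum_{k<n}S^k_*M_0$; $M$ is $S$-invariant. The endpoint of $S^k\gamma_\xi$ is $\gamma_\xi(k)^{-1}\xi$, and $\xi\in O(\gamma_\xi(k))$. So for Borel $A$, as in Step 2 of Lemma 6.1,
$$\nu(\gamma_\xi(k)^{-1}\xi\in A)\le\sum_{|x|=k}\nu(xA\cap O(x))=\sum_{|x|=k}\int_A1[x\eta\in O(x)]K_\eta(x^{-1})^2d\nu(\eta)\le C\sum_{|x|=k}G(x)^2\,\nu(A)\le C\nu(A),$$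
the last step by (6.1). Testing with continuous $f\ge0$, the endpoint law of $M$ is $\le C\nu$.

**Step 4: Kingman.** With $C$ the constant of quasi-subadditivity, $a_n(\gamma)=\alpha(\gamma(n))+C$ satisfies $a_{n+m}(\gamma)\le a_n(\gamma)+a_m(S^n\gamma)$, because $\gamma(n+m)=\gamma(n)\,(S^n\gamma)(m)$ with lengths adding. Also $a_n\ge0$ and $a_1$ is bounded. By Kingman's subadditive theorem $a_n/n$ converges to a finite limit $M$-a.e., that is, the endpoint lies in $E$ $M$-a.s. Hence $1\le C\nu(E)$. $\square$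

By Lemma 7.1, $0<c_u<\infty$; and $c_{|\cdot|}=1$. Put $\theta=c_\ell/c_u$ and, for $\varepsilon>0$, $\mathrm{Bad}_\varepsilon=\{x:|\ell(x)-\theta u(x)|>\varepsilon|x|\}$.

**Lemma 11.2.** $E\,\#\{k:Y_k\in\mathrm{Bad}_\varepsilon,\ |Y_k|\le m\}=o(m^2)$ as $m\to\infty$.

*Proof.* Let $e_j=\sum_{|x|=j}G(x)^21[x\in\mathrm{Bad}_\varepsilon]$. By Lemma 6.1 $G(x)^2\le C\nu(O(x))$, and $d(x,\gamma_\xi(j))\le C$ for $\xi\in O(x)$, $|x|=j$. By bounded multiplicity, $e_j\le C\nu\{\xi:|\ell(\gamma_\xi(j))-\theta u(\gamma_\xi(j))|\ge\varepsilon j-C\}$, which tends to $0$ by Lemma 11.1. By (5.3) with $x=e$ and $h=Gu$, the expectation equals $\sum_{|x|\le m,\,x\in\mathrm{Bad}_\varepsilon}G(x)^2u(x)\le C\sum_{j\le m}(1+j)e_j=o(m^2)$. $\square$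

So the chain spends little time at bad points. For a uniform statement we must exclude even one visit at scale $\sqrt n$. The next section shows that a visit to a bad point forces a long stay near it.

## 12. Spatial displacement on the diffusive scale

**Lemma 12.1.** For each $\kappa\in(0,\frac14)$ there are $\delta>0,m_0$ such that for all $x$ with $|x|=m\ge m_0$: $\ \mathbb P_x\big(\max_{j\le\delta m^2}d(x,Y_j)\le\kappa m\big)\ge\frac12$.

*Proof.* We already control $u(Y_j)$, but the chain could move away from $x$ while $u$ barely changes. So we follow a second function, $v(y)=u(x^{-1}y)$. It satisfies $v(y)\asymp1+d(x,y)$ and $v(yg)-v(y)=D(y^{-1}x,g)$. Let $r=\kappa m\ge1$, $N=\lfloor\delta m^2\rfloor$, and for $\beta\in(0,1)$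
$$\tau=\min\{j:d(x,Y_j)>r\},\qquad\tau'=\min\{j:|u(Y_j)-u(x)|>\beta r\},\qquad T=\tau\wedge\tau'\wedge N.$$
For $j<T$, $|Y_j|\ge\frac34m$ and $u(Y_j)\asymp m$. Constants below do not depend on $\beta,\delta,\kappa,m$.

**Step 1: the drift of $v$.** We show that $v$ has almost no drift unless $Y_j$ is near $[e,x]$. Let $y=Y_j$, $j<T$. By (8.1), $q(y,yg)=\pi_{y^{-1}}(g)+O(1/m)$, and $\sum_g\pi_{y^{-1}x}(g)D(y^{-1}x,g)=0$ if $y\ne x$. By (4.3), $|\pi_{y^{-1}}(g)-\pi_{y^{-1}x}(g)|\le Ce^{-\epsilon(y^{-1}|y^{-1}x)_e}=Ce^{-\epsilon(e|x)_y}$. So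
$$|E[\Delta v|y]|\le C\Big(e^{-\epsilon(e|x)_y}+\frac1m\Big),$$
trivially at $y=x$, where $(e|x)_x=0$. Since $\Delta(v^2)=2v\Delta v+(\Delta v)^2$, $v(y)\le C(1+r)$, $1\le r\le m$ and $v(x)=u(e)$,
$$E_x[v(Y_T)^2]\le C+CN+Cr\Lambda,\qquad\Lambda=E_x\sum_{j<T}e^{-\epsilon(e|x)_{Y_j}}.$$

**Step 2: $\Lambda\le C(\beta r+1)$.** Time near $[e,x]$ is limited because $u$ grows along $[e,x]$ and is not allowed to change by more than $\beta r$. By (5.3), $\Lambda\le\sum_yG(x,y)\frac{h(y)}{h(x)}e^{-\epsilon(e|x)_y}$ over $y$ with $d(x,y)\le r$, $|u(y)-u(x)|\le\beta r$. Let $w\in[e,x]$ with $|w|=\lfloor(x|y)_e\rfloor$. By (H2), $d(y,w)=(e|x)_y+O(1)$ and $w$ is within $C$ of $[x,y]$ and $[e,y]$. So $G(x,y)\le CG(x,w)G(w,y)$, $h(y)=u(y)G(y)\le CmG(w)G(w,y)$, and by (4.1) $h(x)=u(x)G(x)\ge cmG(w)G(w,x)$. Thus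
$$G(x,y)\frac{h(y)}{h(x)}\le CG(w,y)^2.$$
Let $l=d(w,y)$. As $u$ is Lipschitz, $u(x)-u(w)\le\beta r+Cl$. By Lemmas 7.3 and 7.1, $u(x)-u(w)\ge u(w^{-1}x)-C\ge c\,d(w,x)-C$. So for given $l$ at most $C(\beta r+l+1)$ points $w\in[e,x]$ occur, and $\sum_{d(w,y)=l}G(w,y)^2\le C$ by (6.1). Hence $\Lambda\le C\sum_le^{-\epsilon l}(\beta r+l+1)\le C(\beta r+1)$.

**Step 3: the two ways to leave.** On $\{\tau\le N,\tau\le\tau'\}$ we have $T=\tau$ and $v(Y_T)\ge cr$. By Steps 1 and 2 and Markov's inequality this event has probability at most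
$$C\,\frac{1+N+\beta r^2+r}{r^2}\le C\Big(\delta\kappa^{-2}+\beta+\frac2{\kappa m}\Big).$$
By (2.1), up to $T$ the drift of $u(Y)$ totals at most $CN/m\le C\delta m$, and its martingale part has second moment $\le CN$. If $C\delta\le\beta\kappa/2$, Doob's inequality gives $\mathbb P_x(\tau'\le N,\tau'<\tau)\le C\delta/(\beta\kappa)^2$. The event $\{\tau\le N\}$ is contained in the union of $\{\tau\le N,\tau\le\tau'\}$ and $\{\tau'\le N,\tau'<\tau\}$. Choose $\beta$ small, then $\delta$ small, then $m_0$ large: $\mathbb P_x(\tau\le N)\le\frac12$. $\square$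

## 13. From $u$ to lengths: proof of Theorems A and B

**Step 1: no bad point is visited at scale $\sqrt n$.** Fix $\varepsilon>0$ and $0<a<A$. Since $\ell-\theta u$ is Lipschitz, there is $\kappa\in(0,\frac14)$ such that $x\in\mathrm{Bad}_{2\varepsilon}$ and $d(x,y)\le\kappa|x|$ imply $y\in\mathrm{Bad}_\varepsilon$: for $\kappa$ small,
$$|\ell(y)-\theta u(y)|>(2\varepsilon-C\kappa)|x|\ge\varepsilon(1+\kappa)|x|\ge\varepsilon|y|.$$
Take $\delta,m_0$ from Lemma 12.1 for this $\kappa$. Let $S$ be the first $k$ with $Y_k\in\mathrm{Bad}_{2\varepsilon}$ and $a\sqrt n\le|Y_k|\le A\sqrt n$. By the strong Markov property, for $n$ large and on $\{S<\infty\}$, with conditional probability $\ge\frac12$ the chain stays in $\mathrm{Bad}_\varepsilon\cap\{|y|\le2A\sqrt n\}$ during the $\lfloor\delta a^2n\rfloor$ steps following $S$. By Lemma 11.2 with $m=2A\sqrt n$,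
$$\tfrac12\lfloor\delta a^2n\rfloor\,\mathbb P(S<\infty)\le o(n),\qquad\text{so}\quad\mathbb P(S<\infty)\to0.$$

**Step 2: uniform comparison.** By (10.1) and Lemma 7.1, $\mathbb P(\max_{k\le nT}|Y_k|>A\sqrt n)$ is small uniformly in large $n$ when $A$ is large. Off both events, for each $k\le nT$: $|\ell(Y_k)-\theta u(Y_k)|\le2\varepsilon A\sqrt n$ if $|Y_k|\ge a\sqrt n$, and $\le C(1+a\sqrt n)$ otherwise. Given a tolerance, choose $A$ large, then $a$ and $\varepsilon$ small. Thus
$$\sup_{k\le nT}\frac{|\ell(Y_k)-\theta u(Y_k)|}{\sqrt n}\to0\quad\text{in probability}.$$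

**Step 3: Theorem B.** Step 2 and (10.1) are its two displayed assertions, with $\theta=c_\ell/c_u$ and $Y=B_\infty$. The limit of $\ell(B_\infty(nt))/\sqrt n$ follows. For several $\ell$ the limits are joint with the same $W$, since all the processes are multiples of the same $u(Y_{\lfloor nt\rfloor})/\sqrt n$ up to errors tending to $0$ in probability. If $\ell(x)\ge a|x|-b$, then $\ell(\gamma(n))/n\ge a-b/n$, so $c_\ell\ge a$.

**Step 4: Theorem A.** For $\ell=|\cdot|$ we have $c_\ell=1$ and $d(B_\infty(nt),B_\infty(0))=|Y_{\lfloor nt\rfloor}|$. Therefore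
$$\frac{c_u}{\bar\sigma}\cdot\frac{d(B_\infty(nt),B_\infty(0))}{\sqrt n}\Rightarrow|W_t|,\qquad0<c_u,\bar\sigma<\infty.$$
On the tree of Section 1, $c_u=c/G(e)$ and $\bar\sigma=cs/G(e)$, so $C=c_u/\bar\sigma=1/s$, in agreement with Proposition 1.2. $\blacksquare$
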